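# Endomorphisms of the semigroup of continuous selfmaps of a cube

## 1. A small cube sliding inside the $N$-cube

Let $I=[0,1]$, let $N\ge 1$ and let $X=I^N$. For each $s\in I^N$ define
$$b_s:X\to X,\qquad b_s(x)=\tfrac14(1,\dots,1)+\tfrac18\,x+\tfrac38\,s .$$
Each $b_s$ is an embedding. Its image is a cube of side $\frac18$ whose $i$-th coordinates fill the interval $[\frac14+\frac38 s_i,\ \frac38+\frac38 s_i]$. As $s$ runs over $I^N$ this small cube slides freely in $N$ independent directions. When $s_i=0$ its $i$-th coordinates fill $[\frac14,\frac38]$. When $s_i=1$ they fill $[\frac58,\frac34]$.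

Write $1$ for the identity map, $c_x$ for the constant map with value $x$, and $fg$ for $f\circ g$. By Tietze's theorem, applied to each coordinate, every continuous map from a closed subset of $X$ into $X$ extends to a continuous map $X\to X$. Two relations follow.

For every $s$ there is a continuous $r:X\to X$ with
$$r\,b_s=1. \tag{1}$$
Indeed, extend $b_s^{-1}:b_s(X)\to X$ to $X$.

If $s_i=0$ and $s'_i=1$ for some $i$, then for every $x\in X$ there is a continuous $r:X\to X$ with
$$r\,b_s=1\qquad\text{and}\qquad r\,b_{s'}=c_x. \tag{2}$$
Indeed, $b_s(X)$ and $b_{s'}(X)$ are disjoint compact sets, because their $i$-th coordinates lie in $[\frac14,\frac38]$ and in $[\frac58,\frac34]$. Let $r$ be $b_s^{-1}$ on the first set and $x$ on the second, and extend.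

Both relations are equations between maps under composition, so every homomorphism defined on the semigroup of continuous selfmaps of $X$ respects them, whether or not it has any continuity property. Suppose $\varphi$ is such a homomorphism into the continuous selfmaps of a space $Z$, and let $z\in Z$. By (1), the point $\varphi(b_s)(z)$ remembers $\varphi(1)(z)$. By (2), the points $\varphi(b_s)(z)$ with $s_i=0$ stay away from those with $s_i=1$, unless $\varphi(1)(z)$ is a value of some $\varphi(c_x)$. So a point $z=\varphi(1)(z)$ that does not come from the constants produces an $N$-parameter family with separated opposite faces. A path of such points produces an $(N+1)$-parameter family, and a space of dimension at most $N$ has no room for it. The family $b_s$ is there to prove that every relevant point comes from the constants. The constants can then be handled by algebra.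

## 2. The semigroup $S(X)$ and the two theorems

**Definition.** For a topological space $X$, let $S(X)$ be the semigroup, under composition, of all continuous maps $X\to X$. A homomorphism $\varphi:S(X)\to S(Z)$ is a map with $\varphi(fg)=\varphi(f)\varphi(g)$ for all $f,g$. It is an endomorphism if $Z=X$, and it is nonconstant if its image has more than one element. No continuity of $\varphi$ is assumed, and $\varphi(1)=1$ is not assumed.

**Definition.** An idempotent is a $v\in S(Z)$ with $vv=v$. Equivalently, $v$ is the identity on its range $v(Z)$. For example, $v(y)=\min(y,\frac12)$ is an idempotent of $S(I)$ with range $[0,\frac12]$.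

There is one obvious way to build an endomorphism of $S(X)$. Take an idempotent $v$ whose range is a copy of $X$, and a homeomorphism $h$ from $X$ onto that range. Put $\varphi(f)=hfh^{-1}v$: retract onto the copy, and perform $f$ there. The question is whether anything else exists.

For $N=1$ the following is known: every endomorphism of $S(I)$ either sends every element to a single idempotent, or it is injective and there are a unique idempotent $v$ and a unique homeomorphism $h$ from $I$ onto the range of $v$ with $\varphi(f)=hfh^{-1}v$ for each $f$. The conjecture, whose source is the paper "Homomorphisms From $S(X)$ Into $S(Y)$", says that for $N\ge2$ every nonconstant endomorphism of $S(I^N)$ has this form. It is true for every $N\ge 2$, and the proof below also covers $N=1$.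

**Theorem 1.** Let $N\ge 1$ and let $\varphi$ be a nonconstant endomorphism of $S(I^N)$. Then there are an idempotent $v$ and a homeomorphism $h$ from $I^N$ onto the range of $v$ with $\varphi(f)=hfh^{-1}v$ for all $f$. Moreover $\varphi$ is injective and $v,h$ are unique. Conversely, every pair $(v,h)$ with $v$ idempotent and $h:I^N\to v(I^N)$ a homeomorphism defines in this way an injective endomorphism.

**Theorem 2.** Let $Z$ be a compact metrizable space, $\varphi:S(I^N)\to S(Z)$ a homomorphism, $v=\varphi(1)$, $Y=v(Z)$, and assume $\dim Y\le N$.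

(a) There are compact sets $K_0\subset K\subset Y$ with $\dim(K\setminus K_0)\le 0$ and a continuous surjection $\Theta:I^N\times K\to Y$ such that $\Theta(x,k)=\Theta(x',k')$ iff either $(x,k)=(x',k')$ or $k=k'\in K_0$, and $\varphi(f)=\Theta(f\times 1_K)\Theta^{-1}v$ for all $f$. Conversely, for any compact $K_0\subset K$, any continuous surjection $\Theta$ from $I^N\times K$ onto a subspace $Y\subset Z$ with these fibres, and any idempotent $v\in S(Z)$ with range $Y$, this formula defines a homomorphism $S(I^N)\to S(Z)$.

(b) If $Y$ is connected (for example if $Z$ is), then $\varphi$ is constant or $\varphi(f)=hfh^{-1}v$ with $h:I^N\to Y$ a homeomorphism. In particular, if $Z$ is connected and $\dim Z<N$, every homomorphism $S(I^N)\to S(Z)$ is constant.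

(c) The bound $\dim\le N$ is sharp: (b) fails for $Z=I^{N+1}$. The analogue of Theorem 1 fails for the Hilbert cube.

Here $\dim$ is covering dimension: $\dim Y\le n$ if every finite open cover of $Y$ has a finite open refinement in which no point lies in more than $n+1$ members. In the expression $\Theta(f\times1_K)\Theta^{-1}$ the symbol $\Theta^{-1}$ means "choose any preimage", and it is part of the claim that the choice does not matter.

We shall use these textbook facts about separable metrizable spaces.

1. A closed subset of $Y$ has dimension at most $\dim Y$. Subsets of $\mathbb R^N$ have dimension at most $N$, and $\dim I^N=N$.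
2. If $C$ is nonempty, compact and metrizable, then $\dim(C\times I)=\dim C+1$ (W. Hurewicz, *Sur la dimension des produits cartésiens*, Ann. of Math. 36 (1935)).
3. A countable union of closed subspaces of dimension at most $n$ has dimension at most $n$.
4. In a compact metrizable space of dimension at most $0$, the clopen sets form a base. The Cantor set is an example.

**Definition.** Let $A,B$ be disjoint closed subsets of a space $Y$. A partition between $A$ and $B$ is a closed set $L$ such that $Y\setminus L$ is the union of two disjoint open sets $U\supset A$ and $V\supset B$. For example, the line $x_1=\frac12$ is a partition between the left and right sides of the square $I^2$.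

**Partitions in low dimension.** If $\dim Y\le n$ and $(A_i,B_i)$, $1\le i\le n+1$, are pairs of disjoint closed subsets of $Y$, there are partitions $L_i$ between $A_i$ and $B_i$ with $\bigcap_i L_i=\emptyset$ (Hurewicz–Wallman, *Dimension Theory*, Prop. III.5.B; Engelking, *Dimension Theory*, Thm 1.7.9).

**Partitions in a cube.** If $L_i$ is a partition between the faces $x_i=0$ and $x_i=1$ of $I^m$ for $1\le i\le m$, then $\bigcap_iL_i\ne\emptyset$ (Hurewicz–Wallman, Section IV.1; Engelking, Thm 1.8.1).

The second fact follows quickly from Brouwer's fixed point theorem. Let $I^m\setminus L_i=U_i\cup V_i$, with the face $x_i=0$ in $U_i$ and the face $x_i=1$ in $V_i$. Since $I^m$ is connected, $L_i\neq\emptyset$. Let $f_i(x)$ be the distance from $x$ to $L_i$ if $x\in U_i\cup L_i$, and minus that distance if $x\in V_i\cup L_i$. These two sets are closed and the definitions agree (both are $0$) on $L_i$, so $f_i$ is continuous; it vanishes only on $L_i$. The map with coordinates $F_i(x)=\min(1,\max(0,x_i+f_i(x)))$ has a fixed point $x$. If $x_i=0$, then $f_i(x)>0$ and $F_i(x)>0$, which is impossible.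 If $x_i=1$, then $f_i(x)<0$ and $F_i(x)<1$, also impossible. So $0<x_i<1$, and then $F_i(x)=x_i$ forces $f_i(x)=0$, that is, $x\in L_i$, for every $i$.

## 3. The set $P$, and four homomorphisms computed by hand

From here to the end of Section 8, $Z$ is a nonempty compact metrizable space, $\varphi:S(X)\to S(Z)$ is a homomorphism, $v=\varphi(1)$ and $Y=v(Z)$. (If $Z=\emptyset$, then $S(Z)$ has one element and there is nothing to prove.) Since $1\cdot1=1$, $v$ is idempotent. Since $\varphi(f)=v\varphi(f)=\varphi(f)v$, every $\varphi(f)$ maps $Z$ into $Y$ and is determined by its restriction to $Y$. Also $\varphi(1)$ is the identity on $Y$. The set $Y$ is compact.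

The rules for constants are $fc_x=c_{f(x)}$ and $c_xf=c_x$. Put
$$P=\bigcup_{x\in X}\varphi(c_x)(Y)\subset Y .$$
This is the set of points that come from the constants. Since $\varphi(f)\varphi(c_x)=\varphi(c_{f(x)})$,
$$\varphi(f)(P)\subset P\qquad\text{for all } f\in S(X). \tag{3}$$

**Example A (constant homomorphisms).** If $w$ is idempotent, $\varphi(f)=w$ for all $f$ is a homomorphism. Every constant homomorphism is of this kind, since its value $w$ satisfies $w=\varphi(1\cdot1)=ww$. Here $Y=P$ is the range of $w$.

**Example B (a copy of $I$ in $I$).** Let $N=1$, $h(x)=\frac x2$, $r(y)=\min(2y,1)$. Then $rh=1$ and $v=hr$ is $y\mapsto\min(y,\frac12)$. The map $\varphi(f)=hfr$ is an endomorphism, because $hfr\cdot hgr=hfgr$. Here $\varphi(c_x)=c_{x/2}$, so $P=[0,\frac12]=Y$.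

**Example C (squaring).** Let $Z=X\times X\cong I^{2N}$ and $\varphi(f)=f\times f$. Then $v=1$ and $Y=X\times X$. The map $\varphi(c_x)$ is constant with value $(x,x)$, so $P$ is the diagonal. In particular $P\ne Y$.

**Example D (an idle factor).** Let $Z=X\times I\cong I^{N+1}$ and $\varphi(f)=f\times1_I$. Then $v=1$, and $\varphi(c_x)$ sends $(x',t)$ to $(x,t)$, so it is not constant. Here $P=Y=X\times I$.

It is instructive to run Section 1 on Example C with $N=1$. For $z=(u,w)\in I^2$,
$$\varphi(b_s)(z)=\left(\tfrac14+\tfrac u8+\tfrac{3s}8,\ \tfrac14+\tfrac w8+\tfrac{3s}8\right).$$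
The difference of the two coordinates is $\frac{u-w}8$ for every $s$, so a point off the diagonal stays off it. Let $z=(0,t)$ with $t$ in an interval $[t_1,1]$, $t_1>0$. Then $(s,t)$ sweeps out a parallelogram embedded in $I^2$, a genuine $2$-cell. Here $\dim Y=2=N+1$, so there is no contradiction. In a $Y$ of dimension $1$ there would be one.

## 4. Reading $h$ off the constants, and two obstacles

Let $\varphi$ be a nonconstant endomorphism of $S(I^N)$. The natural attempt is to look at the constants. If each $\varphi(c_x)$ were itself a constant map, say $c_{h(x)}$, we could compute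
$$c_{\varphi(f)(h(x))}=\varphi(f)c_{h(x)}=\varphi(fc_x)=c_{h(f(x))},$$
so $\varphi(f)h=hf$. This is the desired formula on $h(X)$.

The attempt stops at two points. First, $c_xc_{x'}=c_x$ gives only $\varphi(c_x)\varphi(c_{x'})=\varphi(c_x)$, and Example D shows that maps satisfying this need not be constant. Second, even if all $\varphi(c_x)$ are constant, the computation describes $\varphi(f)$ only on $h(X)=P$. Example C shows that $Y$ can be larger than $P$, and off $P$ the constants say nothing about $\varphi(f)$. In Examples C and D we have $\dim Y>N$, so the bound $\dim Y\le N$ must be used in both places. For the second obstacle we use it through the sliding cube, and that needs some continuity of $\varphi$, which we do not have yet.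

## 5. Continuity along sequences tending to a constant

This section obtains the one kind of continuity that is available for free.

**Lemma 3.** If $f_n\to c_x$ uniformly in $S(X)$ and $y_n\to y$ in $Y$, then $\varphi(f_n)(y_n)\to\varphi(c_x)(y)$. In particular $(x,y)\mapsto\varphi(c_x)(y)$ is continuous on $X\times Y$, and $P$ is compact.

*Proof.* The idea is to pack all the maps of a sequence into one map $g$, because the single map $\varphi(g)$ is continuous.

Let $C_n=[2^{-n},\frac32 2^{-n}]^N$ for $n\ge1$. These cubes are pairwise disjoint and converge to $a=(0,\dots,0)\notin\bigcup C_n$. Let $b'_n$ be an embedding of $X$ onto $C_n$. The points $\varphi(b'_n)(y_n)$ lie in the compact space $Y$, so there is an infinite $M\subset\mathbb N$ along which they converge.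

Let $(f'_n)$ be any sequence in $S(X)$ with $f'_n\to c_x$ uniformly. Consider the map on the closed set $\{a\}\cup\bigcup C_n$ that equals $f'_n(b'_n)^{-1}$ on $C_n$ and $x$ at $a$. Each $C_n$ is open in this set, so the map is continuous at points of $C_n$. It is continuous at $a$ because $f'_n\to c_x$ uniformly. Extend it to $g\in S(X)$. Then $gb'_n=f'_n$ for all $n$, hence
$$\varphi(f'_n)(y_n)=\varphi(g)\bigl(\varphi(b'_n)(y_n)\bigr),$$
and this converges along $M$ because $\varphi(g)$ is continuous.

Apply this with $f'_n=f_n$ for every second $n\in M$ and $f'_n=c_x$ for all other $n$. The limit along $M$ exists. Along the indices of $M$ with $f'_n=c_x$ it equals $\lim\varphi(c_x)(y_n)=\varphi(c_x)(y)$. So $\varphi(f_n)(y_n)\to\varphi(c_x)(y)$ along every second $n\in M$. Thus some subsequence of $(\varphi(f_n)(y_n))$ converges to $\varphi(c_x)(y)$. The same argument applies to every subsequence of $(f_n,y_n)$, so every subsequence of $(\varphi(f_n)(y_n))$ has a further subsequence with the limit $\varphi(c_x)(y)$. Hence the whole sequence converges to it.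

If $x_n\to x$, then $c_{x_n}\to c_x$ uniformly, which gives the continuity of $(x,y)\mapsto\varphi(c_x)(y)$. Its image $P$ is compact. $\square$

The packing needs a constant limit. If $f_n\to f$ with $f$ nonconstant, the values $f_n(b'_n)^{-1}(C_n)=f_n(X)$ do not shrink to a point while the cubes $C_n$ do, so the packed map has no continuous extension to $a$. In particular, the lemma does not say that $\varphi(b_s)(z)$ depends continuously on $s$.

## 6. The structure of $\varphi$ when $Y=P$

This section carries the constants as far as they go. It removes everything from the problem except the equality $Y=P$ and the size of one set $K$.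

**Proposition 4.** Assume $Y=P$. Fix $x_0\in X$ and let $K=\varphi(c_{x_0})(Y)=\varphi(c_{x_0})(Z)$, a compact subset of $Y$. Let $\Theta:X\times K\to Y$, $\Theta(x,k)=\varphi(c_x)(k)$, and $K_0=\{k\in K:\Theta(\cdot,k)\text{ is constant}\}$. Then $K_0$ is compact, $\Theta$ is a continuous surjection, $\Theta(x,k)=\Theta(x',k')$ iff $(x,k)=(x',k')$ or $k=k'\in K_0$, and
$$\varphi(f)=\Theta(f\times1_K)\Theta^{-1}v\qquad(f\in S(X)). \tag{4}$$
If $K=K_0$, then $\varphi$ is constant. If $K=\{k\}$ and $K_0=\emptyset$, then $h=\Theta(\cdot,k)$ is a homeomorphism from $X$ onto $Y$ and $\varphi(f)=hfh^{-1}v$ for all $f$.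

*Proof.* The two descriptions of $K$ agree because $\varphi(c_{x_0})=\varphi(c_{x_0})v$. The map $\Theta$ is continuous by Lemma 3.

**Step 1.** *$\Theta$ is onto.* Let $y\in Y=P$, say $y=\varphi(c_x)(y')$ with $y'\in Y$. Since $c_x=c_xc_{x_0}$, we get $y=\varphi(c_x)\bigl(\varphi(c_{x_0})(y')\bigr)\in\Theta(X\times K)$.

**Step 2.** *The action of $\varphi(f)$ in these coordinates.* From $fc_x=c_{f(x)}$,
$$\varphi(f)\Theta(x,k)=\varphi(fc_x)(k)=\Theta(f(x),k). \tag{5}$$

**Step 3.** *The second coordinate can be recovered.* The map $\varphi(c_{x_0})$ is idempotent and $k\in K$ lies in its range, so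
$$\varphi(c_{x_0})\Theta(x,k)=\varphi(c_{x_0}c_x)(k)=\varphi(c_{x_0})(k)=k .$$
Hence $\Theta(x,k)=\Theta(x',k')$ implies $k=k'$.

**Step 4.** *Each $\Theta(\cdot,k)$ is injective or constant.* Suppose $\Theta(x,k)=\Theta(x',k)$ with $x\neq x'$. For any $p,q\in X$ there is $f\in S(X)$ with $f(x)=p$ and $f(x')=q$. Applying $\varphi(f)$ and (5), $\Theta(p,k)=\Theta(q,k)$. So $\Theta(\cdot,k)$ is constant, that is, $k\in K_0$. With Step 3 this gives the stated fibres. The set $K_0$ is closed, as the intersection over $x\in X$ of the closed sets $\{k:\Theta(x,k)=\Theta(x_0,k)\}$.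

**Step 5.** *The formula and the two special cases.* Since $\varphi(f)=\varphi(f)v$ and $v$ maps into $Y=\Theta(X\times K)$, (5) is exactly (4). If $K=K_0$, then (5) reads $\varphi(f)\Theta(x,k)=\Theta(f(x),k)=\Theta(x,k)$, so $\varphi(f)$ is the identity on $Y$ and $\varphi(f)=\varphi(f)v=v$ for all $f$. If $K=\{k\}$ and $K_0=\emptyset$, then $h=\Theta(\cdot,k)$ is a continuous bijection from a compact space onto a Hausdorff space, hence a homeomorphism onto $Y$, and (4) reads $\varphi(f)=hfh^{-1}v$. $\square$

In Example D, $K=\{x_0\}\times I$ and $K_0=\emptyset$. In Example A, $K=K_0=Y$. What remains is to prove $Y=P$ when $\dim Y\le N$ (Sections 7 and 8), and then to bound $K$.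

## 7. Continuity of actions of the increasing homeomorphisms of $I$

We want $\varphi(b_s)(z)$ to be continuous in $s$, and the packing argument of Section 5 does not give this. The way around is that $b_s=(\text{homeomorphism depending on }s)\circ b_0$. Homeomorphisms form a group, and in a group Baire category can be used and continuity at the identity spreads everywhere.

Fix a metric $d_Y$ on $Y$ and put $\rho(\alpha,\beta)=\max_yd_Y(\alpha(y),\beta(y))$ on the set $C(Y,Y)$ of continuous maps $Y\to Y$. We use three facts. The metric space $C(Y,Y)$ is separable. We have $\rho(\alpha\gamma,\beta\gamma)\le\rho(\alpha,\beta)$, with equality if $\gamma$ is onto. Composition is continuous, because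
$$\rho(\alpha\gamma,\alpha'\gamma')\le\rho(\alpha\gamma,\alpha\gamma')+\rho(\alpha,\alpha')$$
and the first term on the right is small when $\rho(\gamma,\gamma')$ is small, by uniform continuity of $\alpha$.

Let $G$ be the group of increasing homeomorphisms of $I$ with $d(f,g)=\max|f-g|$. It is a Polish topological group, so the Baire category theorem holds in it, and $d(fk,gk)=d(f,g)$. Let
$$G_0=\{g\in G:g(x)=x\text{ for }x\notin[\tfrac18,\tfrac78]\},$$
a subgroup.

**Proposition 5.** Let $\Phi:G\to\mathrm{Homeo}(Y)$ be any homomorphism. For every $\epsilon>0$ there is $\eta>0$ such that $g\in G_0$ and $d(g,1)<\eta$ imply $\rho(\Phi(g),1_Y)<12\epsilon$.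

This also follows from the automatic continuity theorem of Rosendal and Solecki (Israel J. Math. 162 (2007)). Here is a direct proof.

*Proof.* Put $W_\epsilon=\{g\in G:\rho(\Phi(g),1_Y)<\epsilon\}$. Composing on the right with a homeomorphism does not change $\rho$, which gives three rules. First, $W_\epsilon^{-1}=W_\epsilon$. Second, $W_aW_b\subset W_{a+b}$, since $\rho(\Phi(g)\Phi(k),1_Y)\le\rho(\Phi(g)\Phi(k),\Phi(k))+\rho(\Phi(k),1_Y)$. Third, if $\rho(\Phi(g),\Phi(g'))<\epsilon$, then $gg'^{-1}\in W_\epsilon$. By separability we can write $C(Y,Y)=\bigcup_{i\ge1}A_i$ with $\operatorname{diam}A_i<\epsilon$.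

For a family $\mathcal C$ of pairwise disjoint closed nondegenerate intervals in $I$, let $G(\mathcal C)$ be the group of all $g\in G$ that map each $C\in\mathcal C$ onto itself and fix all points outside $\bigcup\mathcal C$. For example, $G(\{[\frac18,\frac78]\})=G_0$. The following gluing principle holds: if $g_C$ is an increasing homeomorphism of $C$ for each $C\in\mathcal C$, then the union of the $g_C$ and the identity elsewhere is a bijection of $I$, and it is increasing because disjoint intervals are ordered and each goes to itself. An increasing bijection of $I$ is a homeomorphism, so the glued map lies in $G(\mathcal C)$. The family $\mathcal C$ may be infinite.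

**Step 1.** *Approximation: there is $\delta>0$ such that every $g\in G$ with $d(g,1)<\delta$ lies in the closure of $W_\epsilon$.* Since $G=\bigcup_i\Phi^{-1}(A_i)$, Baire's theorem gives an $i$ such that the closure of $\Lambda=\Phi^{-1}(A_i)$ contains a nonempty open set $O$. Pick $u\in O$ and $\delta>0$ such that $d(g,1)=d(gu,u)<\delta$ implies $gu\in O$. For such $g$ choose $\lambda_n\to gu$ and $\lambda'_n\to u$ in $\Lambda$. Then $\lambda_n\lambda_n'^{-1}\to guu^{-1}=g$, and $\lambda_n\lambda_n'^{-1}\in W_\epsilon$ because $\operatorname{diam}A_i<\epsilon$.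

**Step 2.** *Prescribing an element of $W_\epsilon$ on small intervals.* Let $C_{n,j}$ ($n\in\mathbb N$, $1\le j\le m$) be pairwise disjoint closed nondegenerate intervals, $\mathcal C_n=\{C_{n,1},\dots,C_{n,m}\}$, $\mathcal C=\bigcup_n\mathcal C_n$. We claim: *for some $n$, every $g\in G(\mathcal C_n)$ agrees on $\bigcup\mathcal C_n$ with some $w\in G(\mathcal C)\cap W_\epsilon$.*

Suppose first that for each $n$ there is $g_n\in G(\mathcal C_n)$ that agrees on $\bigcup\mathcal C_n$ with no $\gamma\in G(\mathcal C)$ satisfying $\Phi(\gamma)\in A_n$. Glue all the restrictions of the $g_n$ to the members of $\mathcal C_n$ into one $\gamma\in G(\mathcal C)$. It agrees with $g_n$ on $\bigcup\mathcal C_n$ for every $n$, and $\Phi(\gamma)\in A_n$ for some $n$, a contradiction. So for some $n$, each $g\in G(\mathcal C_n)$ agrees on $\bigcup\mathcal C_n$ with some $\gamma_g\in G(\mathcal C)$ with $\Phi(\gamma_g)\in A_n$. Put $w=\gamma_g\gamma_1^{-1}$, where $\gamma_1$ is the choice for $g=1$. On $\bigcup\mathcal C_n$ the map $\gamma_1$ is the identity, so $w=g$ there. Also $w\in W_\epsilon$, since $\operatorname{diam}A_n<\epsilon$.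

The element $w$ is uncontrolled on the other intervals of $\mathcal C$. The next step removes this freedom by commutators.

**Step 3.** *Whole groups inside $W_{4\epsilon}$.* Let $T_1,\dots,T_m\subset I$ be closed nondegenerate intervals with disjoint interiors. We claim: *there are closed nondegenerate intervals $E_j\subset\operatorname{int}T_j$ with $G(\{E_1,\dots,E_m\})\subset W_{4\epsilon}$.*

Choose pairwise disjoint closed nondegenerate intervals $C_{n,j}\subset\operatorname{int}T_j$ ($n\in\mathbb N$) and apply Step 2. With the $n$ obtained put $D_j=C_{n,j}$ and $D=\bigcup_jD_j$. Choose pairwise disjoint closed nondegenerate intervals $C'_{n',j}\subset D_j$ ($n'\in\mathbb N$), forming a family $\mathcal C'$, and apply Step 2 again. With the index $n'$ obtained put $D'_j=C'_{n',j}$ and $D'=\bigcup_jD'_j$.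

Let $g,k\in G(\{D'_j\})$. Then also $g\in G(\{D_j\})$, so there is $w\in W_\epsilon\cap G(\mathcal C)$ with $w=g$ on $D$. There is also $w'\in W_\epsilon\cap G(\mathcal C')$ with $w'=k$ on $D'$. Note that $w(D)=D$, $w(D')=g(D')=D'$, $w'(D)=D$, $w'(D')=D'$, and that $w'$ is the identity off $D$. We compute $[w,w']=ww'w^{-1}w'^{-1}$.

- Off $D$ it is the identity: $w'$ is the identity there and $w$ preserves the complement of $D$.
- On $D\setminus D'$ it is the identity: $w=g$ is the identity there and $w'$ preserves $D\setminus D'$.
- On $D'$ we have $w=g$ and $w'=k$, and both preserve $D'$, so it is $[g,k]$.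

Since $[g,k]$ is the identity off $D'$, we get $[g,k]=[w,w']\in W_{4\epsilon}$. So all commutators of $G(\{D'_j\})$ lie in $W_{4\epsilon}$.

We now show that every element of a smaller group is such a commutator. Write $D'_j=[c_j,d_j]$ and choose $c_j<p_j<q_j<p_j^*<d_j$. Let $E_j=[p_j,q_j]$, and let $\sigma\in G(\{D'_j\})$ be affine from $[c_j,p_j]$ onto $[c_j,p^*_j]$ and from $[p_j,d_j]$ onto $[p^*_j,d_j]$. Then $\sigma(x)>x$ on $\operatorname{int}D'_j$ and $\sigma(p_j)>q_j$. Applying $\sigma^k$ to the last inequality, $\sigma^k(q_j)<\sigma^{k+1}(p_j)$, so the intervals $\sigma^kE_j$, $k\ge0$, are pairwise disjoint subintervals of $D'_j$. For $g\in G(\{E_j\})$ let $a\in G(\{D'_j\})$ be the gluing of the maps $\sigma^kg\sigma^{-k}$ on $\sigma^kE_j$ for all $k\ge0$ and all $j$. Then $\sigma a\sigma^{-1}$ equals $\sigma^{k+1}g\sigma^{-(k+1)}$ on $\sigma^{k+1}E_j$ and is the identity elsewhere. It is the same gluing, taken over $k\ge1$. So $a$ and $\sigma a\sigma^{-1}$ differ only on $\bigcup_jE_j$, where the first is $g$ and the second is the identity. Hence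
$$g=a(\sigma a\sigma^{-1})^{-1}=a\sigma a^{-1}\sigma^{-1}=[a,\sigma]\in W_{4\epsilon}.$$

**Step 4.** *From the uncontrolled $E_j$ to prescribed intervals.* The intervals $E_j$ were not ours to choose. We claim: *if moreover each $T_j$ has length $<\delta$ and $R_j\subset\operatorname{int}T_j$ are given closed nondegenerate intervals, then $G(\{R_1,\dots,R_m\})\subset W_{6\epsilon}$.*

Take $E_j$ from Step 3. There is $\tau\in G$, piecewise affine, that maps each $T_j$ onto itself, is the identity off $\bigcup T_j$, and satisfies $\tau(R_j)\subset\operatorname{int}E_j$. A point and its $\tau$-image lie in the same $T_j$ or coincide, so $d(\tau,1)<\delta$. By Step 1 there is $w\in W_\epsilon$ so close to $\tau$ that $w(R_j)\subset E_j$ for all $j$. Let $g\in G(\{R_j\})$. Then $wgw^{-1}$ maps each $w(R_j)\subset E_j$ onto itself and fixes all other points, so $wgw^{-1}\in G(\{E_j\})\subset W_{4\epsilon}$. Hence $g=w^{-1}(wgw^{-1})w\in W_{6\epsilon}$.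

**Step 5.** *Splitting a small $g\in G_0$ into two such elements.* Choose $m\ge9$ with $1/m<\delta$. Let $x_j=j/m$ and $\eta=1/(8m)$. We use two systems of tiles of length $1/m=8\eta$:
$$T_j=[x_{j-1},x_j],\quad R_j=[x_{j-1}+\eta,\,x_j-\eta]\qquad(1\le j\le m),$$
$$T'_j=[x_j-4\eta,\,x_j+4\eta],\quad R'_j=[x_j-3\eta,\,x_j+3\eta]\qquad(1\le j\le m-1).$$
Within each system the tiles have disjoint interiors, and $R_j\subset\operatorname{int}T_j$, $R'_j\subset\operatorname{int}T'_j$.

Let $g\in G_0$ with $d(g,1)<\eta$. Then $g([x_j-\eta,x_j+\eta])\subset(x_j-2\eta,x_j+2\eta)$. So there is $g''\in G(\{R'_j\})$ that equals $g$ on each $[x_j-\eta,x_j+\eta]$ and is affine on the two remaining subintervals of $R'_j$. Put $g'=g''^{-1}g$. It fixes each $[x_j-\eta,x_j+\eta]$, $1\le j\le m-1$, pointwise. It also fixes $[0,\eta]$ and $[1-\eta,1]$ pointwise: $g$ does because $\eta<\frac18$ and $g\in G_0$, and $g''$ does because all $R'_j$ lie in $[5\eta,1-5\eta]$. Thus $g'$ fixes every point outside $\bigcup R_j$ and the endpoints of every $R_j$, so $g'\in G(\{R_j\})$. By Step 4, applied once with the tiles $T_j$ and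 once with the tiles $T'_j$, both $g'$ and $g''$ lie in $W_{6\epsilon}$. Hence $g=g''g'\in W_{12\epsilon}$. $\square$

We now return to $\varphi$. For $g\in G$ let $\iota_i(g)\in S(X)$ apply $g$ to the $i$-th coordinate, so that $\iota_1(g_1)\cdots\iota_N(g_N)=g_1\times\cdots\times g_N$.

**Corollary 6.** Let $T$ be a metric space, let $t\mapsto g_{i,t}\in G_0$ be $d$-continuous on $T$ for $1\le i\le N$, and let $l,m\in S(X)$. Put $f_t=l\,(g_{1,t}\times\cdots\times g_{N,t})\,m$. Then $(t,y)\mapsto\varphi(f_t)(y)$ is continuous on $T\times Y$.

*Proof.* The map $\Phi_i(g)=\varphi(\iota_i(g))|_Y$ is a homomorphism $G\to\mathrm{Homeo}(Y)$, because $\varphi(1)$ is the identity on $Y$. We have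
$$\rho(\Phi_i(g_{i,t'}),\Phi_i(g_{i,t}))=\rho(\Phi_i(g_{i,t'}g_{i,t}^{-1}),1_Y),\qquad d(g_{i,t'}g_{i,t}^{-1},1)=d(g_{i,t'},g_{i,t}),$$
and $g_{i,t'}g_{i,t}^{-1}\in G_0$. So $t\mapsto\Phi_i(g_{i,t})$ is $\rho$-continuous by Proposition 5. Composition in $C(Y,Y)$ is continuous, and $\varphi(f_t)|_Y=\varphi(l)|_Y\,\Phi_1(g_{1,t})\cdots\Phi_N(g_{N,t})\,\varphi(m)|_Y$. Hence $t\mapsto\varphi(f_t)|_Y$ is $\rho$-continuous. Since evaluation is continuous, the claim follows. $\square$

## 8. An $(N+1)$-cube in $Y$ if $P\ne Y$

Section 1 gives an $N$-parameter family from a single point outside $P$. To gain one more parameter we need a path of such points, and we need to know how it approaches $P$.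

**Lemma 7.** Every $y\in Y$ can be joined by a path in $Y$ to a point of $P$.

*Proof.* We shrink the identity map to a constant through maps to which Corollary 6 applies, and use Lemma 3 at the very end of the shrinking.

Let $p=(\frac12,\dots,\frac12)$ and $a(x)=\frac12p+\frac12x$, so $a(X)=[\frac14,\frac34]^N$. Choose $r\in S(X)$ with $ra=1$. For $t\in[0,1)$ let $k_t\in G_0$ map $[\frac14,\frac34]$ affinely onto $[\frac12-\frac{1-t}4,\frac12+\frac{1-t}4]$ and be affine on $[\frac18,\frac14]$ and on $[\frac34,\frac78]$. Then $k_0=1$. Since $k_t$ and $k_{t'}$ are affine between the same nodes, $d(k_t,k_{t'})=\frac14|t-t'|$. Put $e_t=r(k_t\times\cdots\times k_t)a$. Then $e_0=ra=1$. As $t\to1$, the map $(k_t\times\cdots\times k_t)a$ tends uniformly to $c_p$, so $e_t\to c_{r(p)}$ uniformly.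

Set $\gamma(t)=\varphi(e_t)(y)$ for $t<1$ and $\gamma(1)=\varphi(c_{r(p)})(y)\in P$. Then $\gamma(0)=\varphi(1)(y)=y$. By Corollary 6, $\gamma$ is continuous on $[0,1)$. By Lemma 3, it is continuous at $1$. $\square$

**Proposition 8.** If $\dim Y\le N$, then $Y=P$.

*Proof.* **Step 1.** *The sliding cube gives a continuous map.* Put $\Psi(s,z)=\varphi(b_s)(z)$ for $s\in I^N$, $z\in Y$, with $b_s$ from Section 1. Let $g_1\in G_0$ be piecewise affine with $\frac18\mapsto\frac18$, $\frac14\mapsto\frac58$, $\frac38\mapsto\frac34$, $\frac78\mapsto\frac78$, and let $g_t=(1-t)1+tg_1\in G_0$ for $t\in I$. On $[\frac14,\frac38]$ we have $g_1(u)=u+\frac38$, so $g_t(u)=u+\frac38t$. Since $b_0(X)=[\frac14,\frac38]^N$,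
$$b_s=(g_{s_1}\times\cdots\times g_{s_N})\circ b_0 .$$
Also $d(g_t,g_{t'})=|t-t'|\,d(g_1,1)$. By Corollary 6, $\Psi:I^N\times Y\to Y$ is continuous.

**Step 2.** *Translate (1) and (2).*

(A) *If $z\in Y\setminus P$, then $\Psi(s,z)\notin P$.* Take $r$ from (1). Then $\varphi(r)(\Psi(s,z))=\varphi(rb_s)(z)=\varphi(1)(z)=z$. If $\Psi(s,z)$ were in $P$, then $z$ would be in $P$ by (3).

(B) *If $s_i=0$ and $s'_i=1$ for some $i$, and $z\in Y\setminus P$, $z'\in Y$, then $\Psi(s,z)\ne\Psi(s',z')$.* Take $r$ from (2). If the two points were equal, applying $\varphi(r)$ would give $z=\varphi(c_x)(z')\in P$.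

**Step 3.** *Build the $(N+1)$-cube.* Suppose $Y\neq P$. By Lemma 7 there is a path $\beta:[0,1]\to Y$ with $\beta(0)\in P$ and $\beta(1)\notin P$. Since $P$ is compact, $t_0=\max\{t:\beta(t)\in P\}$ exists, and $t_0<1$. The set $Q=\Psi(I^N\times\{\beta(1)\})$ is compact and disjoint from $P$ by (A). On the other hand $\Psi(I^N\times\{\beta(t_0)\})\subset P$ by (3). The compact sets $P$ and $Q$ have positive distance, and $\Psi(s,\beta(t))\to\Psi(s,\beta(t_0))$ uniformly in $s$ as $t\to t_0$. So there is $t_1\in(t_0,1)$ with
$$\Psi(I^N\times\{\beta(t_1)\})\cap Q=\emptyset. \tag{6}$$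
Let $\Omega:I^N\times[t_1,1]\to Y$, $\Omega(s,t)=\Psi(s,\beta(t))$. It is continuous, and $\beta(t)\notin P$ for all $t\in[t_1,1]$.

**Step 4.** *Opposite faces have disjoint images.* For the faces $s_i=0$ and $s_i=1$, $1\le i\le N$, this is (B), applied with $z=\beta(t)\notin P$ and $z'=\beta(t')$. For the faces $t=t_1$ and $t=1$ it is (6). So for each of the $N+1$ pairs of opposite faces of this $(N+1)$-cube, the $\Omega$-images $A_i$, $B_i$ of the two faces are disjoint compact sets.

**Step 5.** *The dimension contradiction.* As $\dim Y\le N$, there are partitions $L_i$ in $Y$ between $A_i$ and $B_i$ ($1\le i\le N+1$) with $\bigcap L_i=\emptyset$. If $Y\setminus L_i=U_i\cup V_i$ with $U_i,V_i$ open and disjoint, $A_i\subset U_i$ and $B_i\subset V_i$, then the complement of $\Omega^{-1}(L_i)$ is the disjoint union of the open sets $\Omega^{-1}(U_i)$ and $\Omega^{-1}(V_i)$, which contain the two opposite faces. So the sets $\Omega^{-1}(L_i)$ are partitions between all the pairs of opposite faces of a cube, with empty intersection. This contradicts the fact on partitions in a cube in Section 2. Hence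 $Y=P$. $\square$

## 9. Proof of Theorem 1: the set $K$ is a single point

Let $Z=X=I^N$ and let $\varphi$ be nonconstant.

**Step 1.** *Reduction to $K$.* As a subset of $\mathbb R^N$, $Y$ has $\dim Y\le N$. So $Y=P$ by Proposition 8, and Proposition 4 applies. Since $\varphi$ is nonconstant, $K\ne K_0$.

**Step 2.** *$K$ is a point.* The set $K=\varphi(c_{x_0})(I^N)$ is a continuous image of $I^N$, hence path connected. Suppose it had more than one point. Choose $k\in K\setminus K_0$ and a path $\pi:[0,1]\to K$ from $k$ to a different point. Let $t^*=\max\{t:\pi=k\text{ on }[0,t]\}<1$. Then $\pi(t^*)=k$. Since $K\setminus K_0$ is open in $K$, there is $t>t^*$ with $\pi([0,t])\subset K\setminus K_0$, and $\pi$ is not constant on $[0,t]$. The set $\pi([0,t])$ is a nondegenerate Peano continuum (a continuous image of an interval in a metric space), so it contains an arc $L\subset K\setminus K_0$. By Proposition 4, $\Theta$ is injective on $X\times(K\setminus K_0)$. So $\Theta$ embeds the compact set $I^N\times L\cong I^{N+1}$ into $Y\subset I^N$. This contradicts $\dim I^{N+1}=N+1$ and $\dim Y\le N$.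 Hence $K=\{k\}$, and $K_0=\emptyset$ because $K_0\neq K$. By Proposition 4, $\varphi(f)=hfh^{-1}v$ with $h$ a homeomorphism from $I^N$ onto $Y=v(I^N)$.

**Step 3.** *Injectivity and uniqueness.* The restriction of $\varphi(f)$ to $Y$ is $hfh^{-1}$, which determines $f$; so $\varphi$ is injective. If $\varphi(f)=hfh^{-1}v$ for all $f$, then $\varphi(1)=hh^{-1}v=v$, so $v$ is determined by $\varphi$. Also $\varphi(c_x)$ is the constant map with value $h(x)$, so $h$ is determined by $\varphi$.

**Step 4.** *Converse.* Let $v$ be idempotent and $h:X\to v(X)$ a homeomorphism. Since $v$ is the identity on its range, $vh=h$, so $h^{-1}vh=1$ and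
$$(hfh^{-1}v)(hgh^{-1}v)=hfgh^{-1}v .$$
Injectivity is as in Step 3. $\blacksquare$

Thus the conjecture holds for every $N\ge2$. An equivalent formulation is that the nonconstant endomorphisms of $S(I^N)$ are exactly the maps $f\mapsto hfr$ with $h,r\in S(I^N)$ and $rh=1$, and that $(h,r)$ is uniquely determined. Indeed, from $(v,h)$ put $r=h^{-1}v$; then $rh=1$ and $hr=v$. Conversely, if $rh=1$, then $v=hr$ is idempotent with range $h(X)$, since $hr(h(x))=h(x)$. Moreover $h$ is injective, hence a homeomorphism onto $h(X)$, and $h^{-1}v=r$. Example B is the instance $h(x)=\frac x2$, $r(y)=\min(2y,1)$.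

## 10. Proof of Theorem 2: the set $K\setminus K_0$ is zero-dimensional

**Part (a), Step 1.** *The data exist.* Since $\dim Y\le N$, Proposition 8 gives $Y=P$, and Proposition 4 gives $K_0\subset K\subset Y$, $\Theta$ and the formula. Only $\dim(K\setminus K_0)\le0$ remains.

**Part (a), Step 2.** *Dimension of $K\setminus K_0$.* Let $L\subset K\setminus K_0$ be compact and nonempty. As $\Theta$ is injective on $I^N\times L$, it embeds this compact set in $Y$, so $\dim(I^N\times L)\le N$. Applying fact 2 of Section 2 $N$ times, $\dim(I^N\times L)=\dim L+N$. Hence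
$$\dim L\le0\qquad\text{for every compact }L\subset K\setminus K_0. \tag{7}$$
The set $K\setminus K_0$ is open in a compact metrizable space, so it is a countable union of compact sets. By fact 3, $\dim(K\setminus K_0)\le0$.

**Part (a), Step 3.** *Converse.* Let $K_0\subset K$, $\Theta$, $Y$ and $v$ be given as in the statement. The map $f\times1_K$ sends each fibre $I^N\times\{k\}$, $k\in K_0$, into itself, and all other fibres of $\Theta$ are points. So there is a well-defined map $\bar f:Y\to Y$ with $\bar f\,\Theta=\Theta(f\times1_K)$. A continuous surjection between compact Hausdorff spaces is a quotient map, so $\bar f$ is continuous. From $\bar f\bar g\,\Theta=\bar f\,\Theta(g\times1_K)=\Theta(fg\times1_K)$ we get $\bar f\bar g=\overline{fg}$. Finally, since $v$ is the identity on $Y$, $(\bar fv)(\bar gv)=\bar f\bar gv=\overline{fg}\,v$. So $f\mapsto\bar fv$ is a homomorphism.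

**Part (b).** *Connectedness makes $K$ a point.* Let $Y$ be connected and $\varphi$ nonconstant. (If $Z$ is connected, so is $Y=v(Z)$.) Then $K=\varphi(c_{x_0})(Y)$ is connected, and by Proposition 4 there is $k\in K\setminus K_0$. Let $V\subset K\setminus K_0$ be a compact neighborhood of $k$ in $K$; such $V$ exist with arbitrarily small diameter. By (7), $\dim V\le0$. So by fact 4 there is a relatively clopen $H\subset V$ with $k\in H\subset\operatorname{int}_KV$. Then $H$ is compact, hence closed in $K$. Also $H$ is open in $\operatorname{int}_KV$, hence open in $K$. As $K$ is connected and $H\ne\emptyset$, $H=K$, so $K\subset V$. Since $V$ was arbitrarily small, $K=\{k\}$. Thus $K_0=\emptyset$, and Proposition 4 gives $\varphi(f)=hfh^{-1}v$ with $h:I^N\to Y$ a homeomorphism.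

Now let $Z$ be connected with $\dim Z<N$. Then $Y$ is connected and, being closed in $Z$, has $\dim Y<N$. So $Y$ is not homeomorphic to $I^N$, and $\varphi$ must be constant.

**Part (c), Step 1.** *Example D shows that the bound is sharp.* The map $f\mapsto f\times1_I$ is a nonconstant homomorphism $S(I^N)\to S(I^{N+1})$ with $v=1$ and $Y=I^{N+1}$. If it had the form in (b), $h$ would be a homeomorphism $I^N\to I^{N+1}$, which is impossible by dimension.

**Part (c), Step 2.** *Example C transported to the Hilbert cube.* Let $Q$ now denote the Hilbert cube, let $\kappa:Q\times Q\to Q$ be a homeomorphism, and put $\varphi(f)=\kappa(f\times f)\kappa^{-1}$. This is a nonconstant endomorphism of $S(Q)$ with $\varphi(1)=1$. Suppose $\varphi(f)=hfh^{-1}v$ for all $f$, with $v$ idempotent and $h$ a homeomorphism from $Q$ onto the range of $v$. Then $v=\varphi(1)=1$, so $h$ is a homeomorphism of $Q$ onto itself and $\varphi$ is onto. But $\varphi(f)$ is constant only if $f\times f$ is, that is, only if $f=c_a$ for some $a$, and then its value is $\kappa(a,a)$. For $a\ne b$ the constant map with value $\kappa(a,b)$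 is therefore not in the image of $\varphi$, a contradiction. $\blacksquare$
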